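# A small superstable theory with a type of meager rank $\omega$

## 1. Classes that split in two: a type of rank one

Let $M_0=2^\omega\times\omega$, and for each $n$ let $(\xi,i)\,E_n\,(\eta,j)$ mean $\xi|n=\eta|n$. So $E_0$ has one class, every $E_n$-class splits into exactly two $E_{n+1}$-classes, and all classes are infinite. Let $T_0$ be the theory of $(M_0,E_n)_{n\in\omega}$ and $p$ the type over $\emptyset$ of an element; we shall see that $p$ is unique. Two ranks measure $p$. The usual $U$-rank counts how often a type can fork. The rank $\mathcal M$ counts how often a type can shrink to a topologically thin piece of itself *without* forking.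

**Proposition 1.1.** $T_0$ is small and superstable, $U(p)=1$ and $\mathcal M(p)=1$.

The proof fills this section. The rest of the talk asks which values $\mathcal M$ can take in general, and in particular whether $\omega$ is one of them.

### 1.1 Traces, meager extensions, the rank $\mathcal M$

$T$ is a complete countable theory, $\mathfrak C$ a monster model ($\kappa$-saturated and strongly $\kappa$-homogeneous, $\kappa>2^{\aleph_0}$). $\mathrm{acl}$ and $\mathrm{dcl}$ are taken in $\mathfrak C^{eq}$, and "n.d." means nowhere dense.

$T$ is **small** if $S_n(\emptyset)$ is countable for every $n$; equivalently, there are only countably many complete types over each finite set. A countable $T$ is superstable iff for every $\lambda\ge 2^{\aleph_0}$ there are at most $\lambda$ complete 1-types over each set of size $\le\lambda$. In a stable theory we use these textbook facts on forking.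

1. Finite character: if $tp(a/C)$ forks over $A$, with $A\subseteq C$ finite, then $tp(a/B)$ forks over $A$ for some finite $B$ with $A\subseteq B\subseteq C$.
2. Every type over a set has a nonforking extension to any larger set.
3. $tp(a/\mathrm{acl}(A))$ does not fork over $A$. By transitivity and monotonicity, if $tp(a/\mathrm{acl}(B))$ does not fork over $\mathrm{acl}(A)$, then $tp(a/B)$ does not fork over $A$.
4. A nonforking extension of a nonalgebraic type is nonalgebraic.

Also $U(p)\ge\beta+1$ iff $p$ has a forking extension $q$ with $U(q)\ge\beta$, and $U(p)=0$ iff $p$ is algebraic.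

**Definition (trace).** For finite $A\subseteq B$ and a type $q$ over $B$,
$$\mathrm{Tr}_A(q)=\{r\in S(\mathrm{acl}(A)) : r\cup q\text{ is consistent}\}.$$
It is closed: it is the image, under restriction, of the compact set of types over $\mathrm{acl}(A)\cup B$ that extend $q$.

*Example.* In $T_0$ each class $a/E_n$ lies in $\mathrm{acl}(\emptyset)$, so a type over $\mathrm{acl}(\emptyset)$ of an element records a branch $\pi(a)\in 2^\omega$. We shall prove that it records nothing else, so $\mathrm{Tr}_\emptyset(p)$ is a Cantor set. If $a'\ne a$ has the same branch as $a$, then $tp(a/a')$ says "I am on the branch of $a'$": its trace over $\emptyset$ is one point.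

Let $T$ be small and stable. Newelski proved: if $A\subseteq B$ are finite, $p\in S(A)$ and $q\in S(B)$ is a nonforking extension of $p$, then $\mathrm{Tr}_A(q)$ is either open in $\mathrm{Tr}_A(p)$ or n.d. in $\mathrm{Tr}_A(p)$. In the first case $q$ is an **m-free** extension of $p$, in the second a **meager** one. In the example, $tp(a/a')$ will turn out to be a meager extension of $p$.

**Definition (rank).** $\mathcal M$ is the minimal function on complete types over finite sets, with values in $\mathrm{Ord}\cup\{\infty\}$, such that for every ordinal $\alpha$: $\mathcal M(p)\ge\alpha+1$ iff $\mathcal M(q)\ge\alpha$ for some meager nonforking extension $q$ of $p$.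

So $\mathcal M(p)\ge0$ always; for limit $\lambda$, $\mathcal M(p)\ge\lambda$ iff $\mathcal M(p)\ge\alpha$ for all $\alpha<\lambda$; and $\mathcal M(p)=\infty$ if $\mathcal M(p)\ge\alpha$ for all $\alpha$. One consequence will be used twice:

**(1)** *If each $q_{k+1}$ is a meager nonforking extension of $q_k$ $(k\in\omega)$, then $\mathcal M(q_k)=\infty$ for all $k$.* Indeed $\mathcal M(q_k)\ge\beta+1$ whenever $\mathcal M(q_{k+1})\ge\beta$. So if $\mathcal M(q_k)$ is an ordinal, then so is $\mathcal M(q_{k+1})$, and it is smaller. Ordinals do not descend forever.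

It is known that if $T$ is superstable with fewer than $2^{\aleph_0}$ countable models, then $\mathcal M(p)$ is finite and $\le U(p)$ for every $p$. The **$\mathcal M$-gap conjecture** (the problem is taken from *Documenta Mathematica*) says that in a small stable theory no type $p$ has $\omega\le\mathcal M(p)<\infty$. It is false, and that is what we shall prove.

### 1.2 Level systems

We prove the lemmas for a class of structures wider than $T_0$, because the proofs do not see the difference. Keep $D_n=2^n$ in mind.

**Definition 1.2.** A **level system** consists of: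

* a countable set of *sorts*; each sort $s$ has an index $i(s)\in\omega$ and is *active* at all $n\ge i(s)$;
* nonempty finite sets $D_n=\bigsqcup_{s\text{ active at }n}D_{s,n}$ with all $D_{s,n}$ nonempty, and surjective projections $D_{s,n+1}\to D_{s,n}$ for $n\ge i(s)$;
* groups $G_n$ of sort-preserving permutations of $D_n$, such that every element of $G_{n+1}$ respects the projections and induces on $D_n$ an element of $G_n$, and $G_{n+1}\to G_n$ is onto.

Put $D_s=\varprojlim_{n\ge i(s)}D_{s,n}$, $D=\bigsqcup_sD_s$, $G=\varprojlim G_n$. The $n$-th coordinate of $d\in D$ is $d_n$, defined when the sort of $d$ is active at $n$. Each $D_s$ is compact, metrizable, zero-dimensional, and maps onto each $D_{s,n}$; the compact group $G$ maps onto each $G_n$ and acts continuously on $D$. The system is **small** if $G$ has countably many orbits on $D^k$ for every $k$.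

*Example (binary).* One sort, $D_n=2^n$, $G_n$ the automorphism group of the tree $2^{\le n}$. Then $D=2^\omega$. For $\xi\neq\eta$ let $\Delta(\xi,\eta)$ be the length of the longest common initial segment, and $\Delta(\xi,\xi)=\infty$. If $\Delta(\xi^i,\xi^j)=\Delta(\eta^i,\eta^j)$ for all $i,j\le r$, some $g\in G$ maps $\bar\xi$ to $\bar\eta$. Build $g$ level by level: if $g(u)$ is known for $u\in2^n$, send the child $\xi^i|(n+1)$ of $u=\xi^i|n$ to $\eta^i|(n+1)$. This is well defined and injective on the children that occur, because $\xi^i,\xi^j$ share their first $n+1$ entries iff $\eta^i,\eta^j$ do; complete it to a bijection of the two children. There are countably many patterns $\Delta$, so the system is small.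

**The structure.** Given a small level system, take a $k$-ary symbol $R_O$ for every $n\ge0$, $k\ge1$ and every $G_n$-orbit $O\subseteq D_n^k$. Let $M=D\times\omega$, write $a_n=d_n$ for $a=(d,i)$, and let $R_O(a^1,\dots,a^k)$ hold iff all sorts are active at $n$ and $(a^1_n,\dots,a^k_n)\in O$. Let $T=Th(M)$; the language is countable. The sorts and the relations $a\,E_n\,b$ ("same sort, active at $n$, $a_n=b_n$") are finite unions of relations $R_O$, so they are quantifier-free definable. For the binary system, conversely, each $R_O$ is quantifier-free definable from $E_0,\dots,E_n$ by the example just given, so $T$ is $T_0$ up to naming definable relations.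

Let $M\prec\mathfrak C$. It is part of $T$ that $E_n$ has exactly $|D_n|$ classes, all infinite, and that $R_O$ is $E_n$-invariant for $O\subseteq D_n^k$. So every $E_n$-class of $\mathfrak C$ meets $M$ and is identified with an element of $D_n$. Thus $a_n\in D_n$ makes sense in $\mathfrak C$, compatibly with projections, and $R_O$ is given by the same rule as in $M$. Put $\pi(a)=(a_n)_n\in D$ if $a$ lies in a sort, and $\pi(a)=\infty$ otherwise; let $G$ fix $\infty$. By saturation every fiber $\pi^{-1}(d)$, $d\in D$, has size $\ge\kappa$. If there are finitely many sorts, they cover $\mathfrak C$; if there are infinitely many, then infinitely many elements lie in no sort. So $\pi^{-1}(\infty)$ is empty or infinite.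

Two kinds of automorphisms matter.

* Any permutation $h$ of $\mathfrak C$ with $\pi h=\pi$ is an automorphism, because the $R_O$ depend only on $\pi$.
* Each $f\in Aut(\mathfrak C)$ permutes the $E_n$-classes, so it acts on $D_n$, preserving $G_n$-orbits of tuples. Apply this to a tuple enumerating all of $D_n$: $f$ acts on $D_n$ as an element of $G_n$. These are compatible, so there is $f_*\in G$ with $\pi(f(a))=f_*\pi(a)$ for all $a$.

**Lemma 1.3.** For finite tuples of $\mathfrak C$, $tp(\bar a)=tp(\bar b)$ iff $\bar a,\bar b$ have the same equality pattern and $g\pi(\bar a)=\pi(\bar b)$ for some $g\in G$.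

*Proof.* If the types agree, take $f\in Aut(\mathfrak C)$ with $f(\bar a)=\bar b$ and $g=f_*$. Conversely, consider the finite partial injections $f$ of $\mathfrak C$ with $\pi f=g\pi$ on $\mathrm{dom} f$ for some $g\in G$. They preserve atomic formulas and their negations. Given $f,g$ and a new $c$, the fiber over $g\pi(c)$ is nonempty, hence infinite, so it contains an element outside the range of $f$, to which we send $c$; inverses are handled by $g^{-1}$. So they form a back-and-forth system and are elementary. ∎

**Lemma 1.4.** $T$ is small and superstable. For finite $\bar b$ in $\mathfrak C$, $\mathrm{acl}(\bar b)\cap\mathfrak C=\bar b$. For finite $A\subseteq\mathfrak C^{eq}$, $\mathrm{acl}(A)\cap\mathfrak C$ is finite.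

*Proof.* The type of a finite tuple is determined by its equality pattern, the set of entries with $\pi=\infty$, and the $G$-orbit of the $\pi$-image of the rest: countably many possibilities. (Types of finite tuples of $\mathfrak C^{eq}$ are then countably many too, since such a tuple is in the definable closure of a real one.) If $c,c'\notin A\subseteq\mathfrak C$ and $\pi(c)=\pi(c')$, the transposition of $c,c'$ is an automorphism over $A$. So $|S_1(A)|\le|A|+2^{\aleph_0}$ (for a given cardinal $\lambda$, work with a monster model with $\kappa>\lambda$), and $T$ is superstable. If $c\notin\bar b$, transpositions move $c$ to all elements of its infinite fiber outside $\bar b$, so $c\notin\mathrm{acl}(\bar b)$. Finally a finite $A\subseteq\mathfrak C^{eq}$ lies in $\mathrm{dcl}(\bar b)$ for some finite $\bar b$ in $\mathfrak C$, so $\mathrm{acl}(A)\cap\mathfrak C\subseteq\bar b$. ∎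

### 1.3 Traces read in coordinates

Let $s$ be a sort, $\mathfrak C_s$ its set of elements, and $A\subseteq B$ finite subsets of $\mathfrak C^{eq}$. The next lemma says that over $\mathrm{acl}(A)$ the coordinate is all there is to know.

**Lemma 1.5.** If $a,a'\in\mathfrak C_s\setminus\mathrm{acl}(A)$ and $\pi(a)=\pi(a')$, then $tp(a/\mathrm{acl}(A))=tp(a'/\mathrm{acl}(A))$.

*Proof.* Let $A\subseteq\mathrm{dcl}(\bar b)$, $\bar b$ finite in $\mathfrak C$. The type of $a$ over $\mathrm{acl}(A)$ determines $\pi(a)$, since $a/E_n\in\mathrm{acl}(\emptyset)$, and it has infinitely many realizations; the same holds for $a'$. Replacing $a,a'$ by other realizations, we may assume $a,a'\notin\bar b$, still with $\pi(a)=\pi(a')=d$; let $a\ne a'$. Let $F=\pi^{-1}(d)\setminus\bar b$, an infinite set. Permutations of $F$, extended by the identity, are automorphisms fixing $\bar b$. Let $Alt(F)$ be the group of even permutations of $F$ with finite support. It has no nontrivial homomorphism to a finite group $N$: it is the union of the simple groups $Alt(F_0)$, $F_0\subseteq F$ finite with $|F_0|\geq5$ and $|Alt(F_0)|>|N|$,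 and each of these must die in $N$. For $e\in\mathrm{acl}(\bar b)$, $Alt(F)$ acts on the finite set of conjugates of $e$ over $\bar b$, hence trivially. So $Alt(F)$ fixes $\mathrm{acl}(\bar b)\supseteq\mathrm{acl}(A)$ pointwise, and it contains a 3-cycle taking $a$ to $a'$. ∎

For $a\in\mathfrak C_s\setminus\mathrm{acl}(B)$ put $O(a/B)=\{\pi(a'):a'\models tp(a/B)\}\subseteq D_s$.

**Lemma 1.6.** (i) The set $N_A$ of nonalgebraic $r\in S(\mathrm{acl}(A))$ of sort $s$ is closed, and $\theta:N_A\to D_s$, $\theta(r)=\pi(a)$ for $a\models r$, is a homeomorphism. If $q=tp(a/B)$ is nonalgebraic of sort $s$, then $\theta(\mathrm{Tr}_A(q))=O(a/B)$; in particular $O(a/B)$ is closed.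
(ii) An extension $q\in S(B)$ of a nonalgebraic $p\in S(A)$ of sort $s$ is nonforking iff it is nonalgebraic. Hence $U(p)=1$.

*Proof.* (i) Types containing an algebraic formula form an open set and the sort is definable, so $N_A$ is closed, hence compact. $\theta$ is continuous, since "$a_n=e$" is a formula over $\mathrm{acl}(\emptyset)$. It is injective by Lemma 1.5, and surjective since fibers have size $\ge\kappa$ while $\mathrm{acl}(A)\cap\mathfrak C$ is finite. As $D_s$ is Hausdorff, $\theta$ is a homeomorphism. If $a'$ realizes $r\cup q$, then $a'\notin\mathrm{acl}(B)\supseteq\mathrm{acl}(A)$, so $r\in N_A$ and $\theta(r)=\pi(a')\in O(a/B)$. Conversely, if $a'\models q$, then $tp(a'/\mathrm{acl}(A))\in\mathrm{Tr}_A(q)$ and $\theta$ maps it to $\pi(a')$. Traces are closed, so $O(a/B)$ is.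

(ii) One direction is fact 4. Conversely, let $q=tp(a/B)$ be nonalgebraic, and let $a'$ realize a nonforking extension of $tp(a/\mathrm{acl}(A))$ to $\mathrm{acl}(B)$. Then $a'\notin\mathrm{acl}(B)$ and $\pi(a')=\pi(a)$. By Lemma 1.5 over $B$, $tp(a/\mathrm{acl}(B))=tp(a'/\mathrm{acl}(B))$, which does not fork over $\mathrm{acl}(A)$; by fact 3, $q$ does not fork over $A$. By finite character every forking extension of $p$, over any set, is algebraic. So $U(p)\le1$, and $p$ is nonalgebraic, so $U(p)=1$. ∎

So a meager nonforking extension of $tp(a/A)$ is, after conjugation over $A$, a $tp(a/B)$ with $a\notin\mathrm{acl}(B)$ whose $O$-set is thin. (If $f\in Aut(\mathfrak C/A)$ takes $a'$ to $a$, then $O(a/f(B))=f_*O(a'/B)$, and $f_*$ preserves $O(a/A)$.) Hence for $a\in\mathfrak C_s\setminus\mathrm{acl}(A)$: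

**(2)** $\mathcal M(tp(a/A))\ge\beta+1$ iff there is a finite $B\supseteq A$ with $a\notin\mathrm{acl}(B)$, $O(a/B)$ n.d. in $O(a/A)$ and $\mathcal M(tp(a/B))\ge\beta$.

For real parameters $O$ is an orbit. For finite $\bar b$ in $\mathfrak C$ and $a\in\mathfrak C_s$, $a\notin\bar b$, Lemma 1.3 gives

**(3)** $O(a/\bar b)=\mathrm{Stab}_G(\pi(\bar b))\cdot\pi(a)$

(for $\supseteq$, choose a realization in the required fiber outside $\bar b$). The next lemma reduces imaginary parameters to real ones.

**Lemma 1.7.** If $a\in\mathfrak C_s\setminus\mathrm{acl}(B)$, there is a finite $\bar b$ in $\mathfrak C$ with $B\subseteq\mathrm{dcl}(\bar b)$, $a\notin\bar b$ and $O(a/\bar b)$ open in $O(a/B)$.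

*Proof.* Let $B\subseteq\mathrm{dcl}(\bar b_0)$. Each point of $O(a/B)$ is $\pi(a')$ for some $a'\models tp(a/B)$ with $a'\notin\bar b_0$: move a realization within its fiber to an element outside $\bar b_0\supseteq\mathrm{acl}(B)\cap\mathfrak C$ and use Lemma 1.5. So $O(a/B)$ is the union of the sets $O(a'/\bar b_0)\subseteq O(a/B)$ for such $a'$. They are closed, and countably many by smallness. By Baire, some $O(a'/\bar b_0)$ has nonempty interior in the compact set $O(a/B)$. The group $Aut(\mathfrak C/\bar b_0)$ acts transitively on $O(a'/\bar b_0)$ through homeomorphisms $f_*$ that preserve $O(a/B)$, so $O(a'/\bar b_0)$ is open in $O(a/B)$. Take $h\in Aut(\mathfrak C/B)$ with $h(a')=a$ and put $\bar b=h(\bar b_0)$. ∎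

### 1.4 Proof of Proposition 1.1

The binary system has one sort, and $G$ is transitive on $2^\omega$ by the example in 1.2, so $p$ is unique by Lemma 1.3. Lemmas 1.4 and 1.6 give all but $\mathcal M(p)=1$.

**Shape of orbits.** Let $\bar b$ be finite, $a\notin\bar b$, $x=\pi(a)$. If $x\in\pi(\bar b)$, then $O(a/\bar b)=\{x\}$ by (3). Otherwise choose $n$ with $x|n\ne\pi(b_i)|n$ for all $i$. If $z|n=x|n$, then $\Delta(z,\pi(b_i))=\Delta(x,\pi(b_i))$ for all $i$, so some $g\in G$ fixes $\pi(\bar b)$ and takes $x$ to $z$. Thus $O(a/\bar b)$ contains a neighborhood of $x$ in $2^\omega$. By Lemma 1.7, for every finite $A$ with $a\notin\mathrm{acl}(A)$: *either $\{x\}$ is open in $O(a/A)$, or $O(a/A)$ contains a neighborhood of $x$ in $2^\omega$.*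

**Lower bound.** Let $a'\ne a$, $\pi(a')=\pi(a)=x$. Then $O(a/a')=\{x\}$ is n.d. in $O(a/\emptyset)=2^\omega$. By (2), $\mathcal M(p)\ge1$.

**Upper bound.** If $\mathcal M(p)\ge2$, then (2), applied twice, gives $B\subseteq C$ with $a\notin \mathrm{acl}(C)$, $O(a/B)$ n.d. in $2^\omega$ and $O(a/C)$ n.d. in $O(a/B)$. By the first, $\{\pi(a)\}$ is open in $O(a/B)$. But $\pi(a)\in O(a/C)$, so $O(a/C)$ has nonempty interior in $O(a/B)$, a contradiction. ∎

What must change to get a larger rank? The group was so rich that between "a single point" and "an open set" no orbit was possible. For rank two we need an intermediate kind of closed set.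

## 2. Partitions give rank two and cannot give rank $\omega$

**Rank two by hand.** Let $D_n=2^n\times2^n$ (one sort), so $D=2^\omega\times2^\omega$. Let $G_n$ consist of the maps $g(s,t)=(h(s),h_s(t))$, where $h$ and all $h_s$ ($s\in2^n$) are automorphisms of $2^{\le n}$ and, for $m\le n$, the action of $h_s$ on $2^m$ depends only on $s|m$. Restriction $G_{n+1}\to G_n$ is onto: extend $h$, and extend $h_{s'|n}$ arbitrarily to $h_{s'}$ for $s'\in2^{n+1}$. The intermediate sets are the fibers $\{x_1\}\times2^\omega$.

*Orbits.* For points $x,z$ of $D$ let $\Delta_1=\Delta(x_1,z_1)$ and $\mu=\min(\Delta(x_1,z_1),\Delta(x_2,z_2))$. If two $r$-tuples $\bar x,\bar z$ have the same values $\Delta_1(i,j),\mu(i,j)$, they are in one $G$-orbit. First, some tree automorphism moves all $x^i_1$ to $z^i_1$, so we may assume $x^i_1=z^i_1$. Now build $h_s$ with $h=\mathrm{id}$, level by level: for $s'\in2^{n+1}$ and $t\in2^n$ the only constraint on the children of $t$ is that $x^i_2(n)$ goes to $z^i_2(n)$ for those $i$ with $x^i_1|(n+1)=s'$, $x^i_2|n=t$. If $i,j$ both impose it, then $\Delta_1(i,j)\ge n+1$, so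 $x^i_2(n)=x^j_2(n)$ iff $\mu_x(i,j)\ge n+1$ iff $\mu_z(i,j)\ge n+1$ iff $z^i_2(n)=z^j_2(n)$. For the last step, note that $h_{s'|n}(t)$ is the common value of $z^i_2|n$ and $z^j_2|n$. So the constraints are consistent. There are countably many data, so the system is small.

Let $H$ be the stabilizer of $x^1,\dots,x^r\in D$. Points $z$ close to $x$ have the same data over the $x^i$ as long as no infinite value is disturbed. This gives: $Hx=\{x\}$ if $x$ is some $x^i$; otherwise $Hx$ is open in $\{x_1\}\times2^\omega$ if $x_1$ is some $x^i_1$, and open in $D$ if not. By Lemma 1.7, near $x=\pi(a)$ the set $O(a/A)$ coincides with $\{x\}$, $\{x_1\}\times2^\omega$ or $D$. Each of these is n.d. in the next, so exactly one case holds; put $\rho(a/A)=0,1,2$ accordingly. If $O(a/B)$ is n.d. in $O(a/A)$ with $A\subseteq B$, then near $x$ the first is a proper subset of the second, so $\rho$ drops. Hence $\mathcal M(p)\le2$ by (2). Conversely take $b$ with $\pi(b)=(x_1,z_2)$, $z_2\ne x_2$, and then $a'\neq a$ with $\pi(a')=x$: the sets $D=O(a/\emptyset)$, $O(a/b)$, $O(a/ba')=\{x\}$ are successively n.d., so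 $\mathcal M(p)=2$.

**Longer chains.** The sensible next try is an infinite chain of invariant partitions of $D$. If it descends, $E^1\supset E^2\supset\cdots$, with each $E^{j+1}$-class n.d. in its $E^j$-class, and finite sets $B_1\subseteq B_2\subseteq\cdots$ with $a\notin\mathrm{acl}(B_j)$ realize $O(a/B_j)$ as open subsets of $E^j(\pi(a))$, then by (1) the ranks are $\infty$. For rank $\omega$ one wants it to ascend, with classes of rank $1,2,3,\dots$ below the whole space. This is where the approach stops.

**Proposition 2.1.** In a small level system there is no chain $E^1\subset E^2\subset\cdots$ of $G$-invariant equivalence relations on a $D_s$ with closed classes such that $E^j(x)$ is n.d. in $E^{j+1}(x)$ for all $j$ and $x$.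

*Proof.* Fix $x'\in D_s$ and let $H$ be its stabilizer. $H$ is a closed subgroup of the compact group $G$, so $H$-orbits are closed. There are countably many $H$-orbits on $D_s$, since $(x',x)$ and $(x',z)$ in one $G$-orbit means $z\in Hx$. Let $W=\bigcup_jE^j(x')$ and let $C$ be its closure; both are $H$-invariant. The compact set $C$ is the union of the countably many closed sets $E^j(x')$ and the $H$-orbits contained in $C\setminus W$. By Baire, one of these contains $V\cap C\ne\emptyset$ with $V$ open.

If it is $E^j(x')$, then $V\cap E^{j+1}(x')\subseteq V\cap C\subseteq E^j(x')$, and $V\cap E^{j+1}(x')\supseteq V\cap C\ne\emptyset$, so $E^j(x')$ is not n.d. in $E^{j+1}(x')$. If it is an orbit disjoint from $W$, then $V\cap C$ misses $W$, although $W$ is dense in $C$. Both are impossible. ∎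

So a set of rank $k$ for each $k$ must be provided by closed sets that do not come from one chain of partitions. We shall use a *tree* of kinds of closed sets, called flats, with many flats of one kind through each point, and we shall force flats not nested by construction to meet in finite sets. The result:

**Theorem A.** For every countable ordinal $\alpha\ge1$ there is a complete countable small superstable theory $T$ and a type $p\in S_1(\emptyset)$ with $U(p)=1$ and $\mathcal M(p)=\alpha$. In particular $(\alpha=\omega)$ the $\mathcal M$-gap conjecture fails.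

**Theorem B.** In every small stable theory each value of $\mathcal M$ is $\infty$ or a countable ordinal. Hence the values of $\mathcal M$ occurring in small stable theories are exactly the countable ordinals and $\infty$.

The type in Theorem A with $\alpha=\omega$ also shows that the bound $\mathcal M(p)\le U(p)$ quoted in 1.1 fails for general small superstable theories, even at $U$-rank 1.

## 3. Flats along a well-founded tree

**The tree.** Let $\Theta$ be a countable tree with root $\varrho$, every node at finite height, no infinite branch; $\tau^-$ is the parent of $\tau\ne\varrho$. Put $rk(\tau)=1$ for leaves and $rk(\tau)=\sup\{rk(\sigma)+1:\sigma\text{ a child of }\tau\}$ otherwise; $rk$ strictly decreases along proper descendants. Every countable $\alpha\ge1$ is $rk(\varrho)$ for some such tree $\Theta_\alpha$: $\Theta_1$ is one node, and for $\alpha\ge2$ attach to a root one copy of $\Theta_\beta$ for each $1\le\beta<\alpha$. For $\alpha=\omega$, one may attach to the root one chain of $k$ nodes for each $k\ge1$. Fix $\Theta$ with $rk(\varrho)=\alpha$. Enumerate $\Theta=\{\tau_0=\varrho,\tau_1,\dots\}$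 with parents before children, and put $i(\tau_j)=j$, $\Theta_n=\{\tau_j:j\le n\}$.

**One bit per flat.** We shall build points and flats level by level. A flat $y$ of type $\tau\ne\varrho$ has a parent flat $\partial y$ of type $\tau^-$ that contains it. When a point $x$ passes to the next level, it chooses one bit for *each flat through it*. A flat $y$ through $x$ keeps some of the lifts of $x$ by this rule:

> $y$ prescribes the bits labeled by flats $z\not\le y$, and leaves free the bits labeled by $z\le y$.

Three consequences drive everything.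

* The bit labeled $y$ is free on $y$, so $y$ has no isolated points.
* The bit labeled $\partial y$ is prescribed by $y$ and free on $\partial y$, so $y$ is n.d. in $\partial y$.
* If $y,y'$ are incomparable, no label lies below both, so together they prescribe *every* bit. A common point has at most one common lift, and $y\cap y'$ is finite.

One piece of bookkeeping remains. A flat $y$ must determine $\partial y$, including what $\partial y$ prescribes at points not on $y$. So at every point $x$, whether on $y$ or not, $y$ carries the prescription of the least flat above $y$ that passes through $x$.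

**Levels.** By induction we define finite structures $D_n=P_n\sqcup\bigsqcup_{\tau\in\Theta_n}F_{\tau,n}$ (points, and flats of type $\tau$), an incidence relation $x\,I\,y$ between points and flats, and maps $\partial:F_{\tau,n}\to F_{\tau^-,n}$ ($\tau\ne\varrho$), such that

(a) $F_{\varrho,n}$ has one element $*$, incident with all points;
(b) $x\,I\,y\Rightarrow x\,I\,\partial y$ for $y\ne*$.

For flats, $y\le z$ means $z=\partial^jy$ for some $j\ge0$. This is a partial order, and $\{z:z\ge y\}$ is a finite chain with top $*$. For $x\in P_n$ let $Fl_n(x)=\{y:x\,I\,y\}$; it is upward closed and contains $*$. For a flat $y$ let $\lambda(x,y)$ be the least $z\ge y$ in $Fl_n(x)$, and put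
$$Q_n(x,y)=\{z\in Fl_n(x):z\not\le\lambda(x,y)\}.$$
These are the labels prescribed by $y$ at $x$. Four observations:

* (O1) $x\,I\,y\Rightarrow\lambda(x,y)=y$.
* (O2) $Q_n(x,y)=Q_n(x,\lambda(x,y))$, by (O1).
* (O3) $y\le y'\Rightarrow Q_n(x,y')\subseteq Q_n(x,y)$. Indeed $\lambda(x,y')$ is an element of $Fl_n(x)$ above $y$, so $\lambda(x,y)\le\lambda(x,y')$.
* (O4) If $x\,I\,y$, $x\,I\,y'$ and $y,y'$ are incomparable, then $Q_n(x,y)\cup Q_n(x,y')=Fl_n(x)$. A $z$ outside both sets satisfies $z\le y$ and $z\le y'$, so $y,y'$ lie in the chain above $z$ and are comparable.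

Write $\mathbb F_2^S$ for the functions $S\to\mathbb F_2$ and $e_z$ for the characteristic function of $\{z\}$.

*Start.* $P_0=\{o\}$, $F_{\varrho,0}=\{*\}$, $o\,I\,*$.

*Step.*

* $P_{n+1}=\{(x,v):x\in P_n,\ v\in\mathbb F_2^{Fl_n(x)}\}$.
* For $\tau\in\Theta_n$: $F_{\tau,n+1}=\{(y,w):y\in F_{\tau,n},\ w=(w_x)_{x\in P_n},\ w_x\in\mathbb F_2^{Q_n(x,y)}\}$.
* $(x,v)\,I\,(y,w)$ iff $x\,I\,y$ and $v|Q_n(x,y)=w_x$.
* $\partial(y,w)=(\partial y,(w_x|Q_n(x,\partial y))_x)$, which makes sense by (O3).
* If $\tau=\tau_{n+1}$ exists, add the new sort $F_{\tau,n+1}=\{(y,\tau):y\in F_{\tau^-,n+1}\}$ with $\partial(y,\tau)=y$, and $x\,I\,(y,\tau)$ iff $x\,I\,y$.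

(a) holds since $Q_n(x,*)=\emptyset$. For (b): if $(x,v)\,I\,(y,w)$, then $x\,I\,\partial y$ and $v|Q_n(x,\partial y)=w_x|Q_n(x,\partial y)$; on the new sort (b) holds by definition. The first coordinate is a surjective projection from the sorts of $D_{n+1}$ with index in $\{P\}\cup\Theta_n$ onto $D_n$; it preserves $I$ and $\partial$.

*Example.* For $\Theta=\{\varrho\}$ the only label is $*$ and $P_n$ is level $n$ of the binary tree. Let $\Theta$ be a chain $\varrho,\tau$. Then $P_1$ has two points, and $F_{\tau,1}$ has one flat $t=(*,\tau)$ containing both. For $x\in P_1$: $Fl_1(x)=\{*,t\}$, $Q_1(x,t)=\{*\}$. So $P_2$ has $2\cdot4=8$ points, and there are four flats $(t,w)$, with $w_x\in\mathbb F_2^{\{*\}}$ for each of the two $x$; each has 4 points, namely those with $v(*)=w_x$. A point $u=(x,v)\in P_2$ lies on exactly two of these flats, say $y,y'$ (the component of $w$ at the other point is arbitrary), so $Fl_2(u)=\{*,y,y'\}$, $Q_2(u,y)=\{*,y'\}$ and $Q_2(u,y')=\{*,y\}$. Hence $u$ has 8 lifts, each lift of $y$ contains 2 of them, and a lift of $y$ and a lift of $y'$ share one lift of $u$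 if their bits at $*$ agree, and none otherwise.

**Groups.** Let $G_0=1$. Given a group $G_n$ of sort-preserving automorphisms of $(D_n,I,\partial)$, let $K_n=\prod_{x\in P_n}\mathbb F_2^{Fl_n(x)}$. It acts on $D_{n+1}$ by
$$k(x,v)=(x,v+k_x),\qquad k(y,w)=(y,(w_x+k_x|Q_n(x,y))_x),$$
and $g\in G_n$ acts by
$$g(x,v)=(gx,v\circ g^{-1}),\qquad g(y,w)=(gy,(w_{g^{-1}x}\circ g^{-1})_x).$$
On a new sort both act by $(y,\tau)\mapsto(\gamma y,\tau)$, where $\gamma$ is the map on the parent sort.

These maps preserve $I$ and $\partial$. For $k$: $v|Q_n(x,y)=w_x$ iff $(v+k_x)|Q_n(x,y)=w_x+k_x|Q_n(x,y)$, and restricting $w_x+k_x|Q_n(x,y)$ to $Q_n(x,\partial y)$ gives $w_x|Q_n(x,\partial y)+k_x|Q_n(x,\partial y)$. For $g$: since $g$ preserves $I$ and $\partial$, $gFl_n(x)=Fl_n(gx)$ and $gQ_n(x,y)=Q_n(gx,gy)$, so the formulas make sense. The restriction of $v\circ g^{-1}$ to $Q_n(gx,gy)$ is $(v|Q_n(x,y))\circ g^{-1}$, and the $gx$-component of $g(y,w)$ is $w_x\circ g^{-1}$; so $I$ is preserved in both directions. For $\partial$: the $gx$-component of $\partial g(y,w)$ is $(w_x\circ g^{-1})|Q_n(gx,\partial gy)=(w_x|Q_n(x,\partial y))\circ g^{-1}$,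 which is the $gx$-component of $g\partial(y,w)$. On new sorts everything is inherited from the parent sort.

Let $G_{n+1}$ be the group of permutations of $D_{n+1}$ generated by these maps. Each element induces an element of $G_n$ on $D_n$, $G_{n+1}\to G_n$ is onto, and $K_n$ acts trivially on $D_n$. So we have a level system with sorts $P$ (with $i(P)=0$) and $F_\tau$ (index $i(\tau)$). Write $D_P$, $D_\tau$, $D$, $G$ for its limits, as in Definition 1.2.

**Limit notions.** For $x\in D_P$, $y\in D_\tau$: $x\,I\,y$ iff $x_n\,I\,y_n$ for all $n\ge i(\tau)$. For $\tau\ne\varrho$, $\partial y\in D_{\tau^-}$ is the element with $(\partial y)_n=\partial(y_n)$ for $n\ge i(\tau)$; its lower coordinates are the projections. Again $y\le z$ means $z=\partial^jy$ for some $j\ge0$, and $*$ denotes the element of $D_\varrho$. Let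
$$[y]=\{x\in D_P:x\,I\,y\},$$
a closed set. By (b), and because projections preserve $I$, $y\le y'\Rightarrow[y]\subseteq[y']$; also $[*]=D_P$. All this is $G$-invariant.

## 4. How flats meet

The first two lemmas make the first two consequences of the bit rule precise.

**Lemma 4.1.** Let $y\in D_\tau$, $n\ge i(\tau)$, $u\in P_n$, $u\,I\,y_n$. Then $u$ has at least two lifts $u'\in P_{n+1}$ with $u'\,I\,y_{n+1}$. Hence $u=x_n$ for some $x\in[y]$, and $[y]$ has no isolated points.

*Proof.* For $u'=(u,v)$ the condition prescribes $v$ on $Q_n(u,y_n)$ and leaves it free on $\{z\in Fl_n(u):z\le y_n\}$, which contains $y_n$. Iterating gives the rest; incidence at levels below $n$ follows by projection. ∎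

**Lemma 4.2.** If $y<y'$, then $[y]$ is n.d. in $[y']$.

*Proof.* It suffices to treat $y'=\partial y$. In general $[y]\subseteq[\partial y]\subseteq[y']$ are closed, and a nonempty relatively open subset of $[y']$ contained in $[y]$ would be open in $[\partial y]$. Let $y\in D_\tau$, $x\in[y]$, $n\ge i(\tau)$, $x_{n+1}=(x_n,v)$ and $v'=v+e_{\partial y_n}$. Here $\partial y_n\in Fl_n(x_n)$, $\partial y_n\notin Q_n(x_n,\partial y_n)$ and $\partial y_n\in Q_n(x_n,y_n)$. So $(x_n,v')$ is incident with $(\partial y)_{n+1}$ but not with $y_{n+1}$. By Lemma 4.1 it lifts to some $x'\in[\partial y]\setminus[y]$, and $x'_n=x_n$. As $n$ was arbitrary and $[y]$ is closed, $[y]$ is n.d. in $[\partial y]$. ∎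

Next: below any point of a flat there are subflats of every child type.

**Lemma 4.3.** If $y\in D_\tau$, $x\in[y]$ and $\sigma$ is a child of $\tau$, there is $y'\in D_\sigma$ with $\partial y'=y$ and $x\in[y']$.

*Proof.* At level $i(\sigma)$ take $(y_{i(\sigma)},\sigma)$. Suppose $y'_n$ is given with $\partial y'_n=y_n$, $x_n\,I\,y'_n$, and let $y_{n+1}=(y_n,w)$, $x_{n+1}=(x_n,v)$. Put $y'_{n+1}=(y'_n,w')$ with $w'_{x_n}=v|Q_n(x_n,y'_n)$ and, for $u\ne x_n$, $w'_u$ any extension of $w_u$ from $Q_n(u,y_n)$ to $Q_n(u,y'_n)$. Since $v|Q_n(x_n,y_n)=w_{x_n}$, also $w'_{x_n}$ extends $w_{x_n}$. So $\partial y'_{n+1}=y_{n+1}$ and $x_{n+1}\,I\,y'_{n+1}$. ∎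

**Lemma 4.4.** Let $y,y'\in D$ be flats.
(i) If $y_n,y'_n$ are defined and incomparable, every $u\in P_n$ incident with both has at most one lift in $P_{n+1}$ incident with both $y_{n+1}$ and $y'_{n+1}$.
(ii) If $y,y'$ are incomparable, then $[y]\cap[y']$ is finite, and $y_n,y'_n$ are incomparable for all large $n$.

*Proof.* (i) For such a lift $(u,v)$, $v$ is prescribed on $Q_n(u,y_n)\cup Q_n(u,y'_n)=Fl_n(u)$, by (O4).

(ii) Suppose $y_n,y'_n$ are comparable for infinitely many $n$. After exchanging $y,y'$ if necessary, $y'_n=\partial^jy_n$ for infinitely many $n$, with $j$ determined by the types. So $y'_n=(\partial^jy)_n$ for infinitely many $n$, hence for all $n$ at which both sorts are active, and $y'=\partial^jy$, a contradiction. So for some $n_0$ the flats $y_n,y'_n$ are incomparable for all $n\ge n_0$, and by (i) a point of $[y]\cap[y']$ is determined by its $n_0$-th coordinate. ∎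

## 5. Lifting group elements over finite sets

For smallness and for computing orbits we must know when an element of $G_n$ lifts to $G$ with prescribed values on a finite set $A\subseteq D$. The danger is that the bits prescribed at a point $u$ by various members of $A$ conflict. We isolate levels at which they cannot.

**Good levels.** A finite $A\subseteq D$ is *$\partial$-closed* if $*\in A$ and $\partial y\in A$ for every flat $y\in A$, $y\ne*$. A level $n$ is *good* for such an $A$ if

* (g1) the sorts of elements of $A$ are active at $n$;
* (g2) distinct elements of $A$ of the same sort have distinct $n$-coordinates;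
* (g3) for a point $x$ and a flat $y$ in $A$: $x_n\,I\,y_n\Rightarrow x\,I\,y$;
* (g4) for incomparable flats $y,y'\in A$, each $u\in P_n$ incident with $y_n$ and $y'_n$ equals $x_n$ for some $x\in[y]\cap[y']$ (this $x$ need not be in $A$).

**(4)** *If $n$ is good for $A$ and $y,y'\in A$ are incomparable, so are $y_n,y'_n$.* If $y'_n=\partial^jy_n=(\partial^jy)_n$, then $y'=\partial^jy$ by (g2).

**If $n$ is good, so is $n+1$.** (g1)–(g3) persist because projections preserve equality and $I$. For (g4), let $u'\in P_{n+1}$ be incident with $y_{n+1},y'_{n+1}$, over $u\in P_n$. Then $u$ is incident with $y_n,y'_n$, so $u=x_n$ with $x\in[y]\cap[y']$. Now $u'$ and $x_{n+1}$ are two common lifts, equal by (4) and Lemma 4.4(i).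

**All large $n$ are good.** (g1) and (g2) hold for large $n$; so does (g3), since a failure of $x\,I\,y$ is witnessed at some level and persists upward. For (g4), let $S_n$ be the set of $u\in P_n$ incident with $y_n$ and $y'_n$. By Lemma 4.4, $S_{n+1}\to S_n$ is injective for large $n$, so $|S_n|$ is eventually constant and the maps are eventually bijective. Then each element of $S_n$ lifts to a point of $[y]\cap[y']$.

Goodness passes to $\partial$-closed subsets, and $n$ is good for $A$ iff it is good for $hA$ ($h\in G$).

**Orbit Lemma 5.1.** Let $A,A'$ be finite $\partial$-closed sets, $\beta:A\to A'$ a sort-preserving bijection, $n$ good for both, $g\in G_n$ with $g(a_n)=\beta(a)_n$ for all $a\in A$. Then there is $\hat g\in G$ inducing $g$ on $D_n$ with $\hat ga=\beta(a)$ for all $a\in A$.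

*Proof.* **Step 1 (one level at a time).** It suffices, given $m\ge n$ and $g_m\in G_m$ with $g_m(a_m)=\beta(a)_m$ for all $a\in A$, to find a lift $g_{m+1}\in G_{m+1}$ with $g_{m+1}(a_{m+1})=\beta(a)_{m+1}$; the sequence then defines $\hat g$. Note that $m$ is good for $A$ and $A'$. Choose $h\in G$ inducing $g_m$. Replacing $A$ by $hA$ and $\beta$ by $\beta h^{-1}$, and composing the map found with the action of $h$ on $D_{m+1}$ at the end, we may assume $g_m=1$ and $a_m=\beta(a)_m$. We look for $k\in K_m$ with $k\,a_{m+1}=\beta(a)_{m+1}$ for all $a\in A$. By (g1) no element of $A$ is of the sort that is new at $m+1$, so for a flat $a$ we may write $a_{m+1}=(a_m,w^a)$.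

**Step 2 (prescriptions at one point fit together).** *For each $u\in P_m$ there is $v\in\mathbb F_2^{Fl_m(u)}$ with $w^a_u=v|Q_m(u,a_m)$ for all flats $a\in A$, and with $x_{m+1}=(u,v)$ for the point $x\in A$ with $x_m=u$, if there is one.*

First, flats not through $u$ are redundant. Let $u$ be not incident with $a_m$, and let $\lambda(u,a_m)=\partial^ja_m=b_m$ with $b=\partial^ja\in A$. By (O2) $Q_m(u,a_m)=Q_m(u,b_m)$, and by the definition of $\partial$, $w^b_u$ is the restriction of $w^a_u$ to this set, so $w^b_u=w^a_u$. So only flats $a\in A$ with $u\,I\,a_m$ matter.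

If some point $x\in A$ has $x_m=u$ (unique by (g2)), let $x_{m+1}=(u,v)$. For $u\,I\,a_m$, (g3) gives $x\,I\,a$, so $x_{m+1}\,I\,a_{m+1}$, that is, $w^a_u=v|Q_m(u,a_m)$.

If there is no such point, it suffices that the functions $w^a_u$ ($a\in A$, $u\,I\,a_m$) are pairwise compatible, for then their union extends to some $v$. If $a\le b$, then $w^a_u$ extends $w^b_u$. If $a,b$ are incomparable, (g4) gives $x\in[a]\cap[b]$ with $x_m=u$; if $x_{m+1}=(u,v)$, then $v$ extends both $w^a_u$ and $w^b_u$.

**Step 3 (the element $k$).** Step 2 for $A$ and for $A'$ gives $v(u)$ and $v'(u)$. Put $k_u=v'(u)-v(u)$. Since $a_m=\beta(a)_m$, the flats $a$ and $\beta(a)$ have the same $Q_m(u,a_m)$, and $w^{\beta(a)}_u=w^a_u+k_u|Q_m(u,a_m)$. A point $x\in A$ over $u$ has $x_{m+1}=(u,v(u))$ and $\beta(x)_{m+1}=(u,v'(u))$. So $k\,a_{m+1}=\beta(a)_{m+1}$ for all $a\in A$. ∎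

**Corollary 5.2.** $G$ has countably many orbits on each $D^k$, so the level system is small. $G$ is transitive on $D_P$.

*Proof.* Let $\bar d,\bar d'\in D^k$ have the same sorts, let $n$ be good for both $\partial$-closures and let $\bar d_n=\bar d'_n$. By (g2), $\partial^jd_i\mapsto\partial^jd'_i$, $*\mapsto*$ is a well-defined bijection of the closures: two names of one element have images of the same sort with the same $n$-coordinate, and symmetrically. It preserves $n$-coordinates, so the Orbit Lemma with $g=1$ conjugates $\bar d$ to $\bar d'$. There are countably many data (sorts, $n$, $\bar d_n$). For points $x,x'$, level $0$ is good for $\{x,*\}$ and $\{x',*\}$, and $x_0=x'_0=o$. ∎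

The next lemma replaces the "shape of orbits" of Section 1.4: over finitely many parameters, an orbit of points is finite or an open piece of a flat.

**Lemma 5.3.** Let $A\subseteq D$ be finite and $\partial$-closed, $H$ its pointwise stabilizer in $G$, $x\in D_P$.
(i) If $x\in A$, or $x\in[y]\cap[y']$ for incomparable flats $y,y'\in A$, then $Hx$ is finite.
(ii) Otherwise $Hx$ is a relatively open subset of $[y]$, where $y$ is the least flat of $A$ through $x$.

*Proof.* (i) If $x\in A$, $Hx=\{x\}$. In the second case $Hx\subseteq[y]\cap[y']$, finite by Lemma 4.4(ii).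

(ii) The flats of $A$ through $x$ form a finite chain containing $*$, so $y$ exists, and $Hx\subseteq[y]$. Let $m$ be good for $A\cup\{x\}$, and let $x'\in[y]$ with $x'_m=x_m$. Then $m$ is good for $A\cup\{x'\}$. For (g2): points $a\in A$ have $a_m\ne x_m=x'_m$. For (g3): if $z\in A$ is a flat, $x'_m\,I\,z_m\Rightarrow x_m\,I\,z_m\Rightarrow x\,I\,z\Rightarrow z\ge y\Rightarrow x'\,I\,z$. (g1) is clear, and (g4) concerns only the flats of $A$. The Orbit Lemma ($g=1$, $\beta=\mathrm{id}$ on $A$, $x\mapsto x'$) gives $\hat g\in H$ with $\hat gx=x'$. So $Hx$ contains a neighborhood of $x$ in $[y]$; as $H$ acts on $[y]$ by homeomorphisms, $Hx$ is open in $[y]$. ∎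

## 6. The rank of a point is the rank of the tree

Let $T$ be the theory attached in Section 1.2 to our level system, which is small by Corollary 5.2. By Lemma 1.4, $T$ is a complete countable small superstable theory. Let $p\in S_1(\emptyset)$ be the type of elements of sort $P$; it is complete by Corollary 5.2 and Lemma 1.3, and $U(p)=1$ by Lemma 1.6. In (3), $\mathrm{Stab}_G(\pi(\bar b))$ is the pointwise stabilizer of the $\partial$-closure of $\pi(\bar b)\setminus\{\infty\}$, because $G$ commutes with $\partial$ and fixes $*$ and $\infty$. So Lemma 5.3 describes $O(a/\bar b)$ for $a\in\mathfrak C_P$.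

### 6.1 Upper bound

**Step 1 (local shape).** Let $A\subseteq\mathfrak C^{eq}$ be finite and $a\in\mathfrak C_P\setminus\mathrm{acl}(A)$. Choose $\bar b$ by Lemma 1.7, so $O(a/\bar b)$ is open in $O(a/A)$. By Lemma 5.3, $O(a/\bar b)$ is finite, and then $\{\pi(a)\}$ is open in $O(a/A)$; or it is open both in $O(a/A)$ and in some $[y]\ni\pi(a)$. So there are an open $U\ni\pi(a)$ in $D_P$ and a set $Z$, equal to $\{\pi(a)\}$ or to $[y]$ for a flat $y$ with $\pi(a)\in[y]$, such that
$$O(a/A)\cap U=Z\cap U.$$

**Step 2 ($Z$, and in the second case $y$, is unique).** $[y]$ has no isolated points, so it differs from a singleton near $\pi(a)$. If $[y]$ and $[y']$ agree near $\pi(a)$, their intersection is infinite, so $y,y'$ are comparable by Lemma 4.4(ii). By Lemma 4.2 neither is strictly below the other, so $y=y'$.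

Put $\rho(a/A)=0$ if $Z$ is a singleton, and $\rho(a/A)=rk(\tau)$ if $Z=[y]$ with $y\in D_\tau$.

**Step 3 ($\rho$ drops).** *If $A\subseteq B$ are finite, $a\notin\mathrm{acl}(B)$ and $O(a/B)$ is n.d. in $O(a/A)$, then $\rho(a/B)<\rho(a/A)$.* Take a common $U$ for both, so
$$Z_B\cap U=O(a/B)\cap U\subseteq O(a/A)\cap U=Z_A\cap U.$$
If $Z_A$ is a singleton, or if $Z_A=Z_B$, then $O(a/B)\cap U=O(a/A)\cap U$ is nonempty and open in $O(a/A)$, a contradiction. So $Z_A=[y]$ and $\rho(a/A)\ge1$. If $Z_B$ is a singleton, we are done. Otherwise $Z_B=[y']$ with $y'\ne y$, and $[y']\cap U\subseteq[y]$ is infinite, so $y,y'$ are comparable. If $y<y'$, then $[y]$ is n.d. in $[y']$ but contains the nonempty set $[y']\cap U$, a contradiction. So $y'<y$; the type of $y'$ is a proper descendant of that of $y$, and $\rho(a/B)<\rho(a/A)$.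

**Step 4 (conclusion).** By induction on $\beta$, $\mathcal M(tp(a/A))\ge\beta\Rightarrow\rho(a/A)\ge\beta$. The cases $\beta=0$ and $\beta$ limit are clear. If $\mathcal M(tp(a/A))\ge\beta+1$, take $B$ from (2); then $\rho(a/B)\ge\beta$ by induction, and $\rho(a/A)\ge\beta+1$ by Step 3. For $A=\emptyset$ we have $O(a/\emptyset)=D_P=[*]$, so $\rho(a/\emptyset)=rk(\varrho)$ and $\mathcal M(p)\le\alpha$.

### 6.2 Lower bound

We walk down the tree, naming flats through a fixed point. Let $a\in\mathfrak C_P$, $x=\pi(a)$. Consider a path $\varrho=\sigma_0,\dots,\sigma_k$ in $\Theta$ ($\sigma_{j+1}$ a child of $\sigma_j$), flats $y_0=*$, $y_j\in D_{\sigma_j}$ with $\partial y_{j+1}=y_j$ and $x\in[y_k]$, elements $c_j\in\mathfrak C$ with $\pi(c_j)=y_j$ ($1\le j\le k$), and $A_k=\{c_1,\dots,c_k\}$. Then $a\notin A_k=\mathrm{acl}(A_k)\cap\mathfrak C$. By (3) and Lemma 5.3(ii) for $\{*,y_1,\dots,y_k\}$, $O(a/A_k)$ is open in $[y_k]$. We show by induction on $\beta$, for all such data: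
$$rk(\sigma_k)\ge\beta\ \Rightarrow\ \mathcal M(tp(a/A_k))\ge\beta.$$
The cases $\beta=0$ and $\beta$ limit are clear. Let $rk(\sigma_k)\ge\beta+1$.

**Leaf.** If $\sigma_k$ is a leaf, then $\beta=0$. Take $a'\ne a$ with $\pi(a')=x$. Then $a\notin\mathrm{acl}(A_ka')$ and $O(a/A_ka')=\{x\}$. This is n.d. in $O(a/A_k)$, which is open in $[y_k]$ and so has no isolated points. By (2), $\mathcal M(tp(a/A_k))\ge1$.

**Not a leaf.** Some child $\sigma_{k+1}$ of $\sigma_k$ has $rk(\sigma_{k+1})+1\ge\beta+1$; otherwise the supremum defining $rk(\sigma_k)$ would be $\le\beta$. So $rk(\sigma_{k+1})\ge\beta$. By Lemma 4.3 choose $y_{k+1}\in D_{\sigma_{k+1}}$ with $\partial y_{k+1}=y_k$, $x\in[y_{k+1}]$, and $c_{k+1}$ with $\pi(c_{k+1})=y_{k+1}$. Then $O(a/A_{k+1})\subseteq[y_{k+1}]$ is n.d. in $[y_k]$ (Lemma 4.2), hence in its open subset $O(a/A_k)$. By induction $\mathcal M(tp(a/A_{k+1}))\ge\beta$, and by (2) $\mathcal M(tp(a/A_k))\ge\beta+1$.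

With $k=0$: $\mathcal M(p)\ge rk(\varrho)=\alpha$. So $\mathcal M(p)=\alpha$, which proves Theorem A. For $\alpha=\omega$ we get $\omega\le\mathcal M(p)<\infty$: the $\mathcal M$-gap conjecture is false. ∎

## 7. Which values occur

We prove Theorem B.

**Values are $\infty$ or countable ordinals.** Let $T$ be small and stable. Up to $Aut(\mathfrak C)$ there are only countably many types over finite subsets of $\mathfrak C^{eq}$, because $tp(a/\bar b)$ is determined up to conjugacy by $tp(a\bar b)$. Since $\mathcal M$ is $Aut(\mathfrak C)$-invariant, the set $V$ of its ordinal values is countable. $V$ is an initial segment of the ordinals: suppose $\beta\notin V$ lies below some element of $V$, and let $\gamma=\mathcal M(p)$ be the least element of $V$ above $\beta$. Then $\mathcal M(p)\ge\beta+1$, so $p$ has a meager nonforking extension $q$ with $\mathcal M(q)\ge\beta$. As $\beta\notin V$, $\mathcal M(q)\ge\gamma$ (possibly $\infty$), so $\mathcal M(p)\ge\gamma+1$, a contradiction. A countable initial segment is a countable ordinal, so all its elements are $<\omega_1$.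

**All countable ordinals occur.** For $\alpha\ge1$ this is Theorem A. The value $0$ is the rank of any algebraic type: its trace is finite and discrete, so no nonempty subset is n.d., and no extension is meager.

**The value $\infty$ occurs,** already in the theories of Section 6 when $\Theta\ne\{\varrho\}$. The types responsible are types of flats: naming points on a flat one after another never pins it down, yet each new point is a meager condition.

Let $\tau$ be a child of $\varrho$. By Lemma 4.3 there is $y\in D_\tau$ with $[y]\ne\emptyset$, and by Lemma 4.1 there are distinct $x^1,x^2,\dots\in[y]$. Choose $c,a_i\in\mathfrak C$ with $\pi(c)=y$, $\pi(a_i)=x^i$, and let $q_k=tp(c/a_1\dots a_k)$. These are nonalgebraic, so $q_{k+1}$ is a nonforking extension of $q_k$ by Lemma 1.6(ii). By (1) it remains to show that it is meager.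

By (3), $O(c/a_1\dots a_k)=O_k$, where $O_k=\mathrm{Stab}_G(x^1,\dots,x^k)\,y$. By Lemma 1.6(i), meagerness means that $O_{k+1}$ is n.d. in $O_k$. Suppose not. $O_{k+1}$ is closed, and $\mathrm{Stab}_G(x^1,\dots,x^{k+1})$ acts transitively on it by homeomorphisms preserving $O_k$; so $O_{k+1}$ is open in $O_k$. All elements of $O_{k+1}$ are incident with $x^{k+1}$. So for all large $m$,

**(5)** every $y''\in O_k$ with $y''_m=y_m$ satisfies $x^{k+1}\,I\,y''$.

Choose such an $m$ that is good for $\{x^1,\dots,x^{k+1},y,*\}$, a $\partial$-closed set since $\partial y=*$. Put $u=x^{k+1}_m$, and let $\ell\in K_m$ be given by $\ell_u=e_*$ and $\ell_{u'}=0$ for $u'\ne u$. By (g2) $x^i_m\ne u$ for $i\le k$, so $\ell$ fixes the $(m+1)$-coordinates of the elements of $B=\{x^1,\dots,x^k,*\}$. The level $m+1$ is good for $B$, so the Orbit Lemma at level $m+1$ ($A=A'=B$, $\beta=\mathrm{id}$, $g$ the action of $\ell$) gives $\hat g\in G$ fixing $B$ pointwise and inducing $\ell$ on $D_{m+1}$. Let $y''=\hat gy$. Then $y''\in O_k$, and $y''_m=y_m$ because $\ell$ acts trivially on $D_m$.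

Now $u\,I\,y_m$, and $*\in Q_m(u,y_m)$ because $*\not\le y_m$. So the $u$-components of $y_{m+1}$ and $y''_{m+1}$ differ, at the label $*$. Since $x^{k+1}_{m+1}$ is incident with $y_{m+1}$, its bits on $Q_m(u,y_m)$ are the $u$-component of $y_{m+1}$; hence it is not incident with $y''_{m+1}$. This contradicts (5) and proves Theorem B. ∎

So when $\Theta\ne\{\varrho\}$ the theories of Section 6 contain types of rank $\infty$ besides the point type of rank $\alpha$. The conjecture is a statement about individual types, and it is refuted as posed. Nothing is claimed here about the variant restricted to theories in which *all* types have $\mathcal M<\infty$.
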